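\title{Hyperspaces of $\kappa$-metrizable compacta of weight greater than $\omega_1$ have no bounded linear extension operators}

\begin{abstract}
Let $X$ be a $\kappa$-metrizable compact space of weight greater than $\omega_1$, and let $\exp X$ be its hyperspace of nonempty closed sets with the Vietoris topology. We show that no embedding of $\exp X$ into a Tychonoff cube has a bounded linear extension operator; in particular, none has an operator of norm less than $3$. We also show that, for a compact space $X$, the hyperspace $\exp X$ is a Dugundji space if and only if some embedding of it into a Tychonoff cube has a linear extension operator of norm less than $3$, and that this happens if and only if $X$ is $\kappa$-metrizable and of weight at most $\omega_1$. The proof represents the operator by signed measures, localizes these measures with the help of $k$ countable elementary submodels, and finds by an averaging argument a measure of total mass $1$ that gives mass almost $1$ to each of $k$ disjoint sets.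
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, \emph{compactum} means nonempty compact Hausdorff space, and all spaces are compacta unless they are introduced as open subsets of compacta. We write $C(K)$ for the Banach space of continuous real-valued functions on $K$ with the supremum norm, $1_K$ for the constant function $1$, and $\mathbb I=[0,1]$. A \emph{Tychonoff cube} is a product $\mathbb I^A$, where $A$ is any set. The \emph{weight} $w(Y)$ of a space $Y$ is the least cardinality of a base of $Y$, and $\omega_1$ is the first uncountable cardinal.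

Let $j:K\to Y$ be an embedding. An \emph{extension operator} for $j$ is a map $u:C(K)\to C(Y)$ with $u(f)\circ j=f$ for all $f\in C(K)$. By the Tietze--Urysohn theorem each single function extends without increase of norm; the point is whether the extension can be chosen linear in $f$, and at what cost in norm. An extension operator is \emph{regular} if it is linear, $\|u\|=1$ and $u(1_K)=1_Y$. The space $K$ is a \emph{Dugundji space} if every embedding of $K$ into a Tychonoff cube has a regular extension operator. For an unbounded linear operator we put $\|u\|=\infty$.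

The choice of the embedding into a cube does not matter. Let $u$ be a linear extension operator for $j:K\to\mathbb I^A$, and let $j':K\to\mathbb I^B$ be another embedding. Extend $j\circ j'^{-1}$, coordinate by coordinate, to a continuous map $r:\mathbb I^B\to\mathbb I^A$. Then $f\mapsto u(f)\circ r$ is a linear extension operator for $j'$ of norm at most $\|u\|$, regular if $u$ is. So the infimum of the norms of such operators is an invariant of $K$, equal to $1$ for Dugundji spaces.

A compactum $X$ is \emph{$\kappa$-metrizable} (in the sense of Shchepin) if to each point $x\in X$ and each regular closed set $F\subset X$ (the closure of an open set) one can assign a number $\rho(x,F)\ge0$ such that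
\begin{enumerate}
\item[(1)] $\rho(x,F)=0$ if and only if $x\in F$;
\item[(2)] if $F\subset G$, then $\rho(x,G)\le\rho(x,F)$ for all $x$;
\item[(3)] $x\mapsto\rho(x,F)$ is continuous for each $F$;
\item[(4)] $\rho\big(x,\overline{\bigcup_\alpha F_\alpha}\big)=\inf_\alpha\rho(x,F_\alpha)$ for every increasing chain $\{F_\alpha\}$ of regular closed sets and every $x$.
\end{enumerate}
These are properties of the distance from a point to a set in a metric space, required only for regular closed sets. We use $\kappa$-metrizability through Shchepin's description by inverse systems of metrizable compacta with open bonding maps, fact (S) in Section~\ref{sec:prelim}. It shows that all metrizable compacta and all Tychonoff cubes are $\kappa$-metrizable.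

Let $\exp X$ be the space of nonempty closed subsets of $X$ with the Vietoris topology. It is known (Shchepin; Shirokov) that if $X$ is $\kappa$-metrizable and $w(X)>\omega_1$, for example $X=\mathbb I^{\omega_2}$, then $\exp X$ is $\kappa$-metrizable but not Dugundji. So no regular operator exists, and one asks how much has to be given up. The following question comes from \cite{LEO}.

\begin{quote}
\emph{Let $X$ be a $\kappa$-metrizable compactum with $w(X)>\omega_1$. Does $\exp X$ admit an embedding into a Tychonoff cube with a linear extension operator $u$ such that $\|u\|<3$? Does this hold for every such $X$, or at least for some?}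
\end{quote}

The answer is negative for every such $X$, and not only below the bound $3$.

\begin{theorem}\label{thm:main}
Let $X$ be a $\kappa$-metrizable compactum with $w(X)>\omega_1$, let $j:\exp X\to\mathbb I^A$ be an embedding, and let $u:C(\exp X)\to C(\mathbb I^A)$ be a linear extension operator for $j$. Then $\|u\|\ge 2k-1$ for every integer $k\ge2$. In particular $\|u\|\ge3$, and no bounded linear extension operator for $j$ exists.
\end{theorem}

\begin{theorem}\label{thm:char}
For a compactum $X$ the following are equivalent:
\begin{enumerate}
\item[(a)] $\exp X$ is a Dugundji space;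
\item[(b)] some embedding of $\exp X$ into a Tychonoff cube has a linear extension operator of norm less than $3$;
\item[(c)] $X$ is $\kappa$-metrizable and $w(X)\le\omega_1$.
\end{enumerate}
\end{theorem}

Thus $\exp\mathbb I^{\omega_1}$ is a Dugundji space, while $\exp\mathbb I^{\omega_2}$ has no bounded linear extension operator at all.

The constants have a simple source. A bounded linear extension operator for $j:K\to\mathbb I^A$ is a continuous family of signed measures $\mu_w$ on $K$, $w\in\mathbb I^A$, with $\mu_{j(y)}=\delta_y$, and a regular operator is such a family of probability measures. A probability measure cannot give mass $1$ to each of two disjoint sets. A signed measure of total mass $1$ can, but then it gives mass $-1$ to the rest and has norm at least $3$; for $k$ disjoint sets the norm is at least $2k-1$. Below the value $3$ an operator therefore keeps a trace of positivity, and the direct consequence of this (Proposition~\ref{prop:open}) is that certain quotient maps of $X$ are open, which amounts to $\kappa$-metrizability of $X$. When $X$ is $\kappa$-metrizable, this obstruction is absent. Moreover,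 the obstruction that rules out probability measures can, in its simplest form, be evaded by signed measures of norm $3$ (Example~\ref{ex:cube}). One might therefore guess that at least some bounded operator exists. Theorem~\ref{thm:main} says that the obstruction can be set up with $k$ independent directions for every $k$.

The proof has two independent halves. Section~\ref{sec:lift} contains the measure-theoretic half, which involves no set theory: given $k$ quotients of $X$ that are sufficiently independent over a common quotient, every continuous family of signed measures on $\exp X$ with prescribed marginals has norm at least $2k-1$. Sections~\ref{sec:models}--\ref{sec:cubes} contain the other half. Quotients defined by countable elementary submodels reduce the operator $u$ to such a family, and for $w(X)>\omega_1$ the submodels can be chosen so that the quotients are independent. Theorem~\ref{thm:char} is proved in Section~\ref{sec:char}.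

\section{Measures, hyperspaces and inverse systems}\label{sec:prelim}

We use without comment that a continuous surjection $f:Y\to Z$ of compacta is a quotient map: a map defined on $Z$ is continuous if its composition with $f$ is. We use the Stone--Weierstrass theorem in the following form: if $\Phi\subset C(Y)$ separates the points of $Y$, then the polynomials with rational coefficients in members of $\Phi$ are dense in $C(Y)$. Applied to the coordinate functions $\pi_a$ of $\mathbb I^A$, it shows that each $f\in C(\mathbb I^A)$ \emph{depends on countably many coordinates}: there is a countable $B\subset A$ with $f(w)=f(w')$ whenever $w|_B=w'|_B$.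

\subsection*{Operators as families of measures}
By the Riesz representation theorem, $C(K)^*$ is the space $M(K)$ of regular signed Borel measures on $K$ with the norm $\|\nu\|=|\nu|(K)$, where $|\nu|=\nu^++\nu^-$ is the total variation. If $u$ is a bounded linear extension operator for $j:K\to\mathbb I^A$, then for each $w\in\mathbb I^A$ there is a unique $\mu_w\in M(K)$ with
\[
u(g)(w)=\int g\,d\mu_w\qquad(g\in C(K)).
\]
We have $\|\mu_w\|\le\|u\|$ and $\mu_{j(y)}=\delta_y$, and $w\mapsto\mu_w$ is weak$^*$ continuous because each $u(g)$ is continuous. Three facts on $\nu\in M(K)$ are needed.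

First, for every Borel function $h:K\to[0,1]$,
\begin{equation}\label{eq:norm}
\|\nu\|\ge2\int h\,d\nu-\nu(K),
\end{equation}
because $|2h-1|\le1$. In particular, if $\nu(K)=1$ and $\nu(E_i)\ge1-\delta$ for pairwise disjoint Borel sets $E_1,\dots,E_k$, then $\|\nu\|\ge2k-1-2k\delta$.

Second, for every open $G\subset K$,
\begin{equation}\label{eq:lsc}
|\nu|(G)=\sup\Big\{\int f\,d\nu:\ f\in C(K),\ |f|\le1,\ f=0\text{ on }K\setminus G\Big\}.
\end{equation}
(Take disjoint compact sets $C^+,C^-\subset G$ that carry almost all of $\nu^+|_G$ and $\nu^-|_G$ and lie in the two parts of a Hahn decomposition, and let $f=\pm1$ on $C^\pm$.) Hence $\nu\mapsto|\nu|(G)$, a supremum of weak$^*$ continuous functions, is weak$^*$ lower semicontinuous; for $G=K$ this is the lower semicontinuity of the norm.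

Third, if $f:K\to K'$ is continuous, then the push-forward $f_*\nu$, given by $f_*\nu(B)=\nu(f^{-1}(B))$, is again regular: if compact sets $C\subset f^{-1}(B)$ approximate $\nu^\pm(f^{-1}(B))$, then the compact sets $f(C)\subset B$ approximate $f_*\nu^\pm(B)$. So $f_*\nu$ is determined by the integrals $\int G\circ f\,d\nu$, $G\in C(K')$.

\subsection*{The Vietoris topology}
For open $V_1,\dots,V_n\subset X$ let $\langle V_1,\dots,V_n\rangle$ be the set of all $F\in\exp X$ with $F\subset\bigcup_sV_s$ and $F\cap V_s\ne\emptyset$ for each $s$. These sets form a base of $\exp X$, which is a compactum, metrizable (by the Hausdorff metric) if $X$ is. We use the following standard facts.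
\begin{enumerate}
\item[(V1)] For closed $C\subset X$ the sets $\{F:F\subset C\}$ and $\{F:F\cap C\ne\emptyset\}$ are closed; their complements are $\langle X,X\setminus C\rangle$ and $\langle X\setminus C\rangle$.
\item[(V2)] Finite sets are dense in $\exp X$. The maps $x\mapsto\{x\}$ and $(F,F')\mapsto F\cup F'$ are continuous.
\item[(V3)] A continuous surjection $f:X\to Z$ induces a continuous surjection $\exp f:\exp X\to\exp Z$, $F\mapsto f(F)$.
\item[(V4)] For $\varphi\in C(X)$ the function $\varphi^\vee(F)=\max_F\varphi$ is continuous on $\exp X$, since $\{\varphi^\vee<r\}=\langle\{\varphi<r\}\rangle$ and $\{\varphi^\vee>r\}=\langle X,\{\varphi>r\}\rangle$. The functions $\varphi^\vee$ separate the points of $\exp X$: if $x\in F\setminus F'$, take $\varphi$ with $\varphi(x)=1$ and $\varphi=0$ on $F'$.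
\end{enumerate}

\subsection*{Inverse systems}
An inverse system $\{X_\alpha,p^\beta_\alpha,\Lambda\}$ consists of a directed set $\Lambda$, compacta $X_\alpha$ and continuous bonding maps $p^\beta_\alpha:X_\beta\to X_\alpha$ ($\alpha\le\beta$) that compose in the natural way. Its limit $\varprojlim X_\alpha$ is the closed subspace of $\prod X_\alpha$ formed by the threads $(z_\alpha)$ with $p^\beta_\alpha(z_\beta)=z_\alpha$. The sets $p_\beta^{-1}(V)$, where $p_\beta$ is the limit projection and $V\subset X_\beta$ is open, form a base of the limit. If the bonding maps are surjective, so are the $p_\beta$, by compactness. Limits are recognized as follows.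
\begin{enumerate}
\item[(L)] \emph{Let $f_\alpha:Y\to X_\alpha$ be continuous surjections of a compactum $Y$ with $p^\beta_\alpha\circ f_\beta=f_\alpha$, which jointly separate the points of $Y$. Then $(f_\alpha):Y\to\varprojlim X_\alpha$ is a homeomorphism.}
\end{enumerate}
Indeed, the map is continuous and injective, and for a thread $(z_\alpha)$ the nonempty closed sets $f_\alpha^{-1}(z_\alpha)$ decrease along the directed set $\Lambda$, so they have a common point. A system indexed by the ordinals below some ordinal is \emph{continuous} if $X_\lambda=\varprojlim_{\xi<\lambda}X_\xi$, via the bonding maps, for each limit index $\lambda$.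

We rely on two published theorems.
\begin{enumerate}
\item[(S)] (Shchepin \cite{Shc}.) \emph{A compactum is $\kappa$-metrizable if and only if it is homeomorphic to the limit of an inverse system $\{X_\alpha,p^\beta_\alpha,\Lambda\}$ of metrizable compacta with open surjective bonding maps, where $\Lambda$ is directed, every increasing sequence $(\alpha_n)$ in $\Lambda$ has a supremum $\alpha$, and then $X_\alpha=\varprojlim X_{\alpha_n}$.}
\item[(H)] (Haydon \cite{Hay}.) \emph{The limit of a well-ordered continuous inverse system of compacta $Y_\xi$ is a Dugundji space if $Y_0$ is a point and each bonding map $Y_{\xi+1}\to Y_\xi$ is an open surjection with metrizable kernel, that is, $Y_{\xi+1}$ embeds in $Y_\xi\times\mathbb I^\omega$ over $Y_\xi$.}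
\end{enumerate}
For a metrizable compactum, (S) applies with a one-point index set; for $\mathbb I^\Gamma$ it applies to the faces $\mathbb I^B$, with $B\subset\Gamma$ countable, and the projections between them. Fact (H) is used only for the implication (c)$\Rightarrow$(a) of Theorem~\ref{thm:char}.

\section{A lower bound for signed liftings}\label{sec:lift}

Let $q_i:X\to X_i$ ($1\le i\le k$) be continuous surjections of compacta. Put $K=\exp X$ and
\[
\Pi:K\to\prod_{i=1}^k\exp X_i,\qquad \Pi(y)=(q_1(y),\dots,q_k(y)),\qquad L=\Pi(K),
\]
and for $l=(l_1,\dots,l_k)\in L$ let $E_i(l)=\{T\in K:q_i(T)=l_i\}$, a closed subset of $K$. A \emph{lifting} is a weak$^*$ continuous map $\sigma:L\to M(K)$ such that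
\begin{equation}\label{eq:lift}
\sigma(l)(K)=1\quad\text{and}\quad\sigma(l)(E_i(l))=1\qquad(l\in L,\ 1\le i\le k).
\end{equation}
A continuous map $s:L\to K$ with $\Pi\circ s=\mathrm{id}$ would give the lifting $l\mapsto\delta_{s(l)}$; a lifting is a linear substitute for such a section. In Section~\ref{sec:cubes} an extension operator will produce a lifting with $\|\sigma(l)\|\le\|u\|$. The whole mechanism of the lower bound is visible for $k=2$ and $X=\mathbb I^3$.

\begin{example}\label{ex:cube}
Let $X=\mathbb I^3$ with points $(z,a,b)$, and let $q_1(z,a,b)=(z,a)$, $q_2(z,a,b)=(z,b)$.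

\emph{No lifting consists of probability measures.} Fix $z$. The two-point sets
\[
y=\{(z,0,0),(z,1,1)\},\qquad \bar y=\{(z,0,1),(z,1,0)\}
\]
have the same image $l$ under $\Pi$, with $l_1=l_2=\{(z,0),(z,1)\}$. Now move one point to a nearby fiber: for $z'\ne z$ let $y'=\{(z,0,0),(z',1,1)\}$ and $l'=\Pi(y')$, so $l'_1=l'_2=\{(z,0),(z',1)\}$ (Figure~\ref{fig:square}). If $T\in E_1(l')\cap E_2(l')$ and $(\zeta,a,b)\in T$, then either $\zeta=z$ and $a=b=0$, or $\zeta=z'$ and $a=b=1$, and both cases occur. So $E_1(l')\cap E_2(l')=\{y'\}$. If $\sigma(l')$ is a probability measure, \eqref{eq:lift} gives $\sigma(l')=\delta_{y'}$, and $z'\to z$ gives $\sigma(l)=\delta_y$. Starting from $\{(z,0,1),(z',1,0)\}$ we get $\sigma(l)=\delta_{\bar y}$ in the same way, a contradiction.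

\emph{There is a lifting of norm at most $3$.} For $l\in L$ the sets $l_1,l_2$ have the same projection $Z(l)$ to the $z$-axis. Put
\[
s_1(l)=\{(z,a,0):(z,a)\in l_1\},\quad s_2(l)=\{(z,0,b):(z,b)\in l_2\},\quad s_0(l)=Z(l)\times\{(0,0)\},
\]
and $\sigma(l)=\delta_{s_1(l)}+\delta_{s_2(l)}-\delta_{s_0(l)}$. This map is continuous by (V3). Since $q_1(s_1(l))=l_1$ and $q_1(s_2(l))=q_1(s_0(l))$, we get $\sigma(l)(E_1(l))=1$, and symmetrically for $E_2(l)$.

\emph{What remains true for norms at most $\Lambda<3$.} Let $\nu=\sigma(l')$ and $\delta=|\nu|(\{y'\})$. The sets $E_i(l')\setminus\{y'\}$ are disjoint and have $\nu$-measure at least $1-\delta$, so \eqref{eq:norm} gives $\Lambda\ge3-4\delta$, that is, $\delta\ge(3-\Lambda)/4>0$. Two difficulties separate this from a contradiction.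

(i) Even if this much variation passed to the limit, $\sigma(l)$ could have it at both $y$ and $\bar y$. The remedy is to use $m$ fibers $z_1,\dots,z_m$. Choosing the diagonal or the antidiagonal over each $z_c$ gives $2^m$ sets with one and the same image $l$, and $|\sigma(l)|$ is at most $\Lambda2^{-m}$ at one of them.

(ii) Variation need not pass to the limit: $\delta_{T_n}-\delta_{T'_n}\to0$ if $T_n$ and $T'_n$ have the same limit. But such cancellation destroys norm. Let $\Lambda$ be the supremum of the norms and $\mathcal V\subset K$ closed. By \eqref{eq:lsc}, for $l'$ close to $l$ the number $|\sigma(l')|(\mathcal V)\le\Lambda-|\sigma(l')|(K\setminus\mathcal V)$ is bounded, up to a small error, by $\Lambda-\|\sigma(l)\|+|\sigma(l)|(\mathcal V)$. So the remedy is to work at a point $l$ where the norm is almost maximal. We have no control over where such points lie, so small squares must be available near every point.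
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\draw[gray] (0,0) rectangle (1,1);
\fill (0,0) circle (2pt); \fill (1,1) circle (2pt);
\draw[fill=white] (0,1) circle (2pt); \draw[fill=white] (1,0) circle (2pt);
\node at (0.5,-0.35) {fiber over $z$};
\node at (0.5,1.35) {$y$ and $\bar y$};
\draw[gray] (3,0) rectangle (4,1);
\draw[gray] (4.8,0) rectangle (5.8,1);
\fill (3,0) circle (2pt); \fill (5.8,1) circle (2pt);
\node at (3.5,-0.35) {fiber over $z$};
\node at (5.3,-0.35) {fiber over $z'$};
\node at (4.4,1.35) {$y'$};
\end{tikzpicture}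
\caption{Subsets of $\mathbb I^3$, drawn in the square fibers of the map $(z,a,b)\mapsto z$. Left: the diagonal pair $y$ (black) and the antidiagonal pair $\bar y$ (white) have the same images under both maps $(z,a,b)\mapsto(z,a)$ and $(z,a,b)\mapsto(z,b)$. Right: after one point of $y$ is moved to a nearby fiber, the resulting set $y'$ is the only set with its two images.}
\label{fig:square}
\end{figure}

The following definition keeps what the example needs: a common quotient $q_0$ in which points can be perturbed, and small squares (for general $k$, cubes) everywhere.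

\begin{definition}\label{def:conf}
Let $k\ge2$. Let $q_i:X\to X_i$ ($0\le i\le k$) be continuous surjections of compacta and $r_i:X_i\to X_0$ ($1\le i\le k$) continuous maps with $r_i\circ q_i=q_0$. A \emph{cube} in a set $W\subset X$ is a family $(t_s)_{s\in\{0,1\}^k}$ of points of $W$ for which there are points $b_i(0)\ne b_i(1)$ of $X_i$ with
\[
q_i(t_s)=b_i(s_i)\qquad(s\in\{0,1\}^k,\ 1\le i\le k).
\]
Let $U_0\subset X_0$ be nonempty and open, and $U=q_0^{-1}(U_0)$. These data form a \emph{$k$-configuration} if
\begin{enumerate}
\item[(A)] $q_0(W)$ is infinite for every nonempty open $W\subset U$;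
\item[(B)] whenever $G_i\subset X_i$ ($1\le i\le k$) are open and $W=\bigcap_iq_i^{-1}(G_i)$ is a nonempty subset of $U$, there is a cube in $W$.
\end{enumerate}
\end{definition}

All points of a cube have the same image in $X_0$, the \emph{base point} of the cube: $q_0(t_s)=r_1(b_1(s_1))=r_2(b_2(s_2))$ depends only on $s_1$ and also only on $s_2$, so it is constant.

The basic example is $X=U=\mathbb I^{k+1}$ with $q_0(x)=x_0$ and $q_i(x)=(x_0,x_i)$. For (B), take $e\in W$, choose $e_i'\ne e_i$ with $(e_0,e_i')\in G_i$, and let $t_s$ arise from $e$ by replacing $e_i$ by $e'_i$ whenever $s_i=1$.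

\begin{proposition}\label{prop:lift}
For every $k$-configuration and every lifting $\sigma$ we have $\sup_{l\in L}\|\sigma(l)\|\ge2k-1$.
\end{proposition}

In the basic example the bound is attained: with $s_0,\dots,s_k$ defined as in Example~\ref{ex:cube}, all free coordinates being set to $0$, the map $\sum_{i=1}^k\delta_{s_i(l)}-(k-1)\delta_{s_0(l)}$ is a lifting of norm at most $2k-1$, because $q_h(s_i(l))=q_h(s_0(l))$ for $i\ne h$. So a fixed $k$ cannot give more, and unboundedness in Theorem~\ref{thm:main} requires configurations for all $k$.

\begin{proof}[Proof of Proposition~\ref{prop:lift}]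
Indices $i,j$ range over $\{1,\dots,k\}$. Since $U=q_1^{-1}(r_1^{-1}(U_0))$, the set $\Omega=\{l\in L:l_1\subset r_1^{-1}(U_0)\}$ is open in $L$, and $\Pi(y)\in\Omega$ if and only if $y\subset U$; in particular $\Omega\ne\emptyset$. Let $\Lambda=\sup_{l\in\Omega}\|\sigma(l)\|$; we may assume $\Lambda<\infty$. Fix $\eta>0$. By lower semicontinuity of the norm, $O=\{l\in\Omega:\|\sigma(l)\|>\Lambda-\eta\}$ is open in $L$, and it is nonempty.

\smallskip
\emph{Step 1: room for cubes inside $O$.} By (V2) the open set $\Pi^{-1}(O)$ contains a finite set $y_0$. Fix $e\in y_0$. Choose basic neighborhoods $\langle V^i_1,\dots,V^i_{n_i}\rangle$ of $q_i(y_0)$ in $\exp X_i$ whose product meets $L$ inside $O$, let $G_i$ be one of the sets $V^i_s$ that contains $q_i(e)$, and put $W=\bigcap_iq_i^{-1}(G_i)\ni e$. If $T\subset W$ is finite, then $q_i(y_0\cup T)$ is contained in $\bigcup_sV^i_s$ and meets each $V^i_s$, so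
\begin{equation}\label{eq:room}
\Pi(y_0\cup T)\in O\qquad\text{for all finite }T\subset W.
\end{equation}
Taking one-point sets $T$ and using $O\subset\Omega$, we see that $W\subset U$.

\smallskip
\emph{Step 2: many sets with one image.} Fix $m$ with $k^2\Lambda2^{-m}<\eta$. By (A), $q_0(W)$ is infinite, so there are pairwise disjoint open sets $H_1,\dots,H_m\subset X_0$, each meeting $q_0(W)$ and none meeting the finite set $q_0(y_0)$. For $c\le m$ apply (B) to the sets $G_i\cap r_i^{-1}(H_c)$, whose preimages intersect in the nonempty set $W\cap q_0^{-1}(H_c)\subset U$. This gives a cube $(t^c_s)$ in $W$ with points $b^c_i(0)\ne b^c_i(1)$ and base point $z_c\in H_c$.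

For $s\in\{0,1\}^k$ let $\bar s=(1-s_1,\dots,1-s_k)$ be the opposite vertex. Each $q_i$ maps the pair $\{t^c_s,t^c_{\bar s}\}$ onto $\{b^c_i(0),b^c_i(1)\}$, whatever $s$ is. A \emph{selection} is a sequence $\mathbf s=(s^1,\dots,s^m)$ in $\{0,1\}^k$. For every selection,
\[
\Pi\big(y_0\cup\{t^c_{s^c},t^c_{\overline{s^c}}:c\le m\}\big)=l,\qquad\text{where } l_i=q_i(y_0)\cup\{b^c_i(0),b^c_i(1):c\le m\}.
\]
The point $l$ does not depend on $\mathbf s$, and $l\in O$ by \eqref{eq:room}. Put $\mu=\sigma(l)$, so $\Lambda-\eta<\|\mu\|\le\Lambda$.

\smallskip
\emph{Step 3: a selection that $\mu$ neglects.} In the example the intersection $E_1(l')\cap E_2(l')$ was a single point. In general the maps $q_i,q_j$ do not determine a point of $X$, and all that they see of an antipodal pair $\{t^c_s,t^c_{\bar s}\}$ is whether it is a diagonal or an antidiagonal, that is, the parity of $s_i+s_j$. We define closed subsets of $K$ that record these parities, with enough slack to contain the perturbed sets.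

Let $B^c_i(0),B^c_i(1)$ be disjoint closed neighborhoods of $b^c_i(0),b^c_i(1)$ in $X_i$. For $i<j$, $c\le m$ and $\epsilon\in\{0,1\}$ let $Q^{c}_{ij}(\epsilon)$ be the set of all $p\in X$ such that $q_i(p)\in B^c_i(a)$ and $q_j(p)\in B^c_j(a')$ for some $a,a'\in\{0,1\}$ with $a+a'\equiv\epsilon\pmod 2$. The sets $Q^c_{ij}(0)$ and $Q^c_{ij}(1)$ are closed, and they are disjoint because $p$ determines $a$ and $a'$. Put
\[
\mathcal V^c_{ij}(\epsilon)=\big\{T\in K:\ T\cap q_0^{-1}(z_c)\ne\emptyset,\ \ T\subset q_0^{-1}(X_0\setminus H_c)\cup Q^c_{ij}(\epsilon)\big\}.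
\]
These sets are closed by (V1). Also $\mathcal V^c_{ij}(0)\cap\mathcal V^c_{ij}(1)=\emptyset$: a member $T$ of both would contain a point $p$ over $z_c\in H_c$, and $p$ would lie in $Q^c_{ij}(0)\cap Q^c_{ij}(1)$. Hence for fixed $i<j$ the $2^m$ closed sets
\[
\mathcal V_{ij}(\epsilon)=\bigcap_{c\le m}\mathcal V^c_{ij}(\epsilon_c),\qquad\epsilon=(\epsilon_1,\dots,\epsilon_m)\in\{0,1\}^m,
\]
are pairwise disjoint.

For a selection $\mathbf s$ let $\epsilon_{ij}(\mathbf s)\in\{0,1\}^m$ have $c$th entry $s^c_i+s^c_j$ modulo $2$. Changing $s^c_i$ changes exactly the $c$th entry, so each value $\epsilon\in\{0,1\}^m$ is taken by the fraction $2^{-m}$ of all selections. Since $\mu$ does not depend on $\mathbf s$, the average over all selections of $\sum_{i<j}|\mu|(\mathcal V_{ij}(\epsilon_{ij}(\mathbf s)))$ equals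
\[
2^{-m}\sum_{i<j}\sum_{\epsilon}|\mu|(\mathcal V_{ij}(\epsilon))\le\binom k2\Lambda2^{-m}<\eta.
\]
Fix a selection $\mathbf s$ for which the sum is less than $\eta$, and let $\mathcal V=\bigcup_{i<j}\mathcal V_{ij}(\epsilon_{ij}(\mathbf s))$. This set is closed and $|\mu|(\mathcal V)<\eta$, so $|\mu|(K\setminus\mathcal V)>\Lambda-2\eta$. By \eqref{eq:lsc} there is a neighborhood $O'\subset\Omega$ of $l$ on which $|\sigma(l')|(K\setminus\mathcal V)>\Lambda-2\eta$. As $\|\sigma(l')\|\le\Lambda$ on $\Omega$,
\begin{equation}\label{eq:small}
|\sigma(l')|(\mathcal V)<2\eta\qquad(l'\in O').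
\end{equation}

\smallskip
\emph{Step 4: perturbation.} Write $t_c=t^c_{s^c}$ and $\bar t_c=t^c_{\overline{s^c}}$. For points $t'_1,\dots,t'_m\in X$ put $y'=y_0\cup\{t_c,t'_c:c\le m\}$ and $l'=\Pi(y')$. By (V2) and (V3), $l'$ depends continuously on $(t'_1,\dots,t'_m)$, and it equals $l$ for $t'_c=\bar t_c$. So there are open sets $W_c$ with $\bar t_c\in W_c\subset U$ such that, whenever $t'_c\in W_c$ for all $c$,
\[
l'\in O',\qquad q_0(t'_c)\in H_c,\qquad q_i(t'_c)\in B^c_i(1-s^c_i)\quad\text{for all }i,c.
\]
By (A) we can choose $t'_c\in W_c$ with $q_0(t'_c)\ne z_c$. We claim that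
\begin{equation}\label{eq:claim}
E_i(l')\cap E_j(l')\subset\mathcal V_{ij}(\epsilon_{ij}(\mathbf s))\subset\mathcal V\qquad(i<j).
\end{equation}
Let $T\in E_i(l')\cap E_j(l')$, $c\le m$, and let $\epsilon$ be the parity of $s^c_i+s^c_j$. Since $q_i(T)=q_i(y')$, some $p\in T$ has $q_i(p)=q_i(t_c)$, hence $q_0(p)=z_c$. Next let $p\in T$ be any point with $q_0(p)\in H_c$; we must show $p\in Q^c_{ij}(\epsilon)$. There are $v,v'\in y'$ with $q_i(p)=q_i(v)$ and $q_j(p)=q_j(v')$. Applying $r_i$ and $r_j$ gives $q_0(v)=q_0(p)=q_0(v')\in H_c$. Now $H_c$ misses $q_0(y_0)$, and for $c'\ne c$ the points $q_0(t_{c'})$ and $q_0(t'_{c'})$ lie in $H_{c'}$, which is disjoint from $H_c$. So $v,v'\in\{t_c,t'_c\}$, and $v=v'$ because $q_0(t_c)=z_c\ne q_0(t'_c)$. If $v=t_c$, then $q_i(p)\in B^c_i(s^c_i)$ and $q_j(p)\in B^c_j(s^c_j)$. If $v=t'_c$, then $q_i(p)\in B^c_i(1-s^c_i)$ and $q_j(p)\in B^c_j(1-s^c_j)$, and $(1-s^c_i)+(1-s^c_j)\equiv s^c_i+s^c_j$. In both cases $p\in Q^c_{ij}(\epsilon)$. Thus $T\in\mathcal V^c_{ij}(\epsilon)$ for each $c$, which proves \eqref{eq:claim}.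

\smallskip
\emph{Step 5: counting mass.} Let $\nu=\sigma(l')$. By \eqref{eq:claim} the Borel sets $E_i(l')\setminus\mathcal V$ are pairwise disjoint, and by \eqref{eq:lift} and \eqref{eq:small} each has $\nu$-measure at least $1-2\eta$. Since $\nu(K)=1$, inequality \eqref{eq:norm} gives $\Lambda\ge\|\nu\|\ge2k-1-4k\eta$. The number $\Lambda$ does not depend on $\eta$, so $\Lambda\ge2k-1$.
\end{proof}

\section{Quotients defined by elementary submodels}\label{sec:models}

To obtain a lifting from an operator $u$ we need quotients $q_i$ of $X$ that $u$ respects: the value of $u(g)$ at a point of the cube should depend only on those coordinates that correspond to the quotient through which $g$ factors. Such quotients arise by closing a countable family of functions and coordinates under countably many operations. Elementary submodels perform all closing-off of this kind at once.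

\subsection*{Models}
For a regular cardinal $\theta$ let $H(\theta)$ be the set of all sets whose transitive closure has cardinality less than $\theta$. A subset $P\subset H(\theta)$ is an \emph{elementary submodel}, $P\prec H(\theta)$, if every first-order formula in the language $\{\in\}$ with parameters from $P$ holds in $(P,\in)$ exactly when it holds in $(H(\theta),\in)$; the relation $N\prec M$ is defined in the same way.

We fix a compactum $X$, put $K=\exp X$, and fix a finite tuple $\mathfrak p$ that lists $X$ with its topology and the other objects under discussion: an embedding $j:K\to\mathbb I^A$ and a bounded linear extension operator $u$, when they are given, and an inverse system as in (S) together with its limit projections $p_\alpha:X\to X_\alpha$, when $X$ is assumed $\kappa$-metrizable. We fix a regular cardinal $\theta>\omega_1$ so large that these objects, the spaces of continuous functions on them and the power sets of all these belong to $H(\theta)$; the statements about them that occur below then hold in $H(\theta)$ exactly when they are true. A \emph{model} is a set $P\prec H(\theta)$ with $\mathfrak p\in P$.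 We use the following standard facts.
\begin{enumerate}
\item[(M1)] (Elementarity.) If some object has a property expressible in $H(\theta)$ with parameters from a model $P$, then some object in $P$ has it. In particular every object definable from parameters in $P$ belongs to $P$: the entries of $\mathfrak p$, the sets $K$, $C(X)$, $C(K)$, the rational numbers, or the sum of two functions in $P$.
\item[(M2)] A countable element $B$ of a model $P$ is a subset of $P$. (By (M1), $P$ contains an enumeration $f:\omega\to B$ if $B\ne\emptyset$, and then each $f(n)$.)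
\item[(M3)] The union of an increasing chain of models is a model.
\item[(M4)] A set $P\subset H(\theta)$ with $|P|<\theta$ is an element of $H(\theta)$. So a model of size at most $\omega_1$ can be an element of another model.
\item[(M5)] (L\"owenheim--Skolem.) Every $Y\subset H(\theta)$ is contained in a model of size at most $|Y|+\omega$. If $M$ is a model and $Y\subset M$ is countable, there is a countable model $N\prec M$ with $Y\subset N$.
\end{enumerate}

\subsection*{The quotients $X_P$}
For any set $P$ write $x\sim_Px'$ if $\varphi(x)=\varphi(x')$ for all $\varphi\in C(X)\cap P$, and let $[x]_P$ be the class of $x$, a closed set. Let $q_P$ be the map $x\mapsto(\varphi(x))_{\varphi\in C(X)\cap P}$ onto its image $X_P\subset\mathbb R^{C(X)\cap P}$. Then $X_P$ is a compactum, metrizable if $P$ is countable, and the fibers of $q_P$ are the $\sim_P$-classes. If $P\subset Q$, then $\sim_Q$ refines $\sim_P$, and the coordinate projection is a continuous surjection $q^Q_P:X_Q\to X_P$ with $q^Q_P\circ q_Q=q_P$. A set is \emph{$P$-saturated} if it is a union of $\sim_P$-classes.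

\begin{example}\label{ex:coord}
Let $X=\mathbb I^\Gamma$, with $\Gamma$ and the family of coordinate functions listed in $\mathfrak p$, and let $P$ be a model. Then $x\sim_Px'$ if and only if $x,x'$ agree on $\Gamma\cap P$. Indeed, $\pi_\gamma\in P$ for $\gamma\in\Gamma\cap P$; and each $\varphi\in C(X)\cap P$ depends on a countable set $B$ of coordinates, where $B\in P$ by (M1) and $B\subset P$ by (M2). So $q_P$ is the projection onto the face $\mathbb I^{\Gamma\cap P}$.
\end{example}

\begin{lemma}\label{lem:quot}
Let $P$ be a model.
\begin{enumerate}
\item[(a)] For $\chi\in C(X)\cap P$ the set $\{\chi>0\}$ is $P$-saturated; the sets $q_P(\{\chi>0\})$ are open and form a base of $X_P$; and $w(X_P)\le|P|$.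
\item[(b)] If $E\subset X$ is closed and $q_P(x)\notin q_P(E)$, there is $\chi\in C(X)\cap P$ with $\chi(x)>0$ and $\chi\le0$ on $E$.
\item[(c)] Every $g\in C(X)$ that is constant on $\sim_P$-classes is a uniform limit of members of $C(X)\cap P$.
\item[(d)] For $F,F'\in K$ we have $q_P(F)=q_P(F')$ if and only if $\varphi^\vee(F)=\varphi^\vee(F')$ for all $\varphi\in C(X)\cap P$.
\end{enumerate}
\end{lemma}

\begin{proof}
By (M1), $C(X)\cap P$ contains the rational constants and is closed under sums, products, minima and maxima. Each $\varphi\in C(X)\cap P$ has the form $\varphi'\circ q_P$, where $\varphi'$ is a coordinate function on $X_P$.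

(a) The set $\{\chi>0\}$ is the preimage of the open set $\{\chi'>0\}$. A base of $X_P$ is formed by the sets $\bigcap_{i\le n}\{|\varphi_i'-r_i|<s_i\}$ with $\varphi_i\in C(X)\cap P$ and rational $r_i,s_i$, and such a set equals $\{\chi'>0\}$ for $\chi=\min_i(s_i-|\varphi_i-r_i|)\in P$.

(b) Take a basic neighborhood $\{\chi'>0\}$ of $q_P(x)$ inside the open set $X_P\setminus q_P(E)$.

(c) We have $g=g'\circ q_P$ with $g'\in C(X_P)$, and $g'$ is a uniform limit of rational polynomials in the coordinate functions.

(d) If $q_P(F)=q_P(F')$, then $\varphi^\vee(F)=\max_{q_P(F)}\varphi'=\varphi^\vee(F')$. If, say, $x\in F$ and $q_P(x)\notin q_P(F')$, the function $\chi$ from (b) with $E=F'$ satisfies $\chi^\vee(F)>0\ge\chi^\vee(F')$.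
\end{proof}

The next lemma is the link with the operator. A model sees the same information about a closed set $F$ whether it looks through functions on $X$ or through coordinates of the cube, and the measure $\mu_w$ knows everything that the model sees of $w$.

\begin{lemma}[Locality]\label{lem:local}
Suppose that $\mathfrak p$ lists $j$ and $u$, and let $P$ be a model.
\begin{enumerate}
\item[(a)] For $F,F'\in K$ we have $q_P(F)=q_P(F')$ if and only if $j(F),j(F')$ agree on $A\cap P$. Consequently $j(F)|_{A\cap P}$ is a continuous function of $q_P(F)\in\exp X_P$.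
\item[(b)] Let $w\in\mathbb I^A$ and $y\in K$ satisfy $w|_{A\cap P}=j(y)|_{A\cap P}$. Then $u(g)(w)=g(y)$ for all $g\in C(K)\cap P$, and
\[
\mu_w(K)=1,\qquad\mu_w(\{F\in K:q_P(F)=q_P(y)\})=1.
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Both families $\{\varphi^\vee:\varphi\in C(X)\}$ and $\{\pi_a\circ j:a\in A\}$ separate the points of $K$. Let $a\in A\cap P$ and $n\ge1$. By Stone--Weierstrass, $\pi_a\circ j$ is within $1/n$ of a rational polynomial in some $\varphi_1^\vee,\dots,\varphi_r^\vee$. The parameters $a,j,n$ are in $P$, so by (M1) the tuple $(\varphi_1,\dots,\varphi_r)$, and hence each $\varphi_s$, can be taken in $P$. If $q_P(F)=q_P(F')$, the polynomial has the same value at $F$ and $F'$ by Lemma~\ref{lem:quot}(d), so $|j(F)_a-j(F')_a|<2/n$. Hence $j(F)_a=j(F')_a$. Conversely, let $\varphi\in C(X)\cap P$. With the roles of the two families exchanged, $\varphi^\vee$ is within $1/n$ of a rational polynomial in functions $\pi_a\circ j$ with $a\in A\cap P$. So if $j(F),j(F')$ agree on $A\cap P$, then $\varphi^\vee(F)=\varphi^\vee(F')$ for all such $\varphi$, and Lemma~\ref{lem:quot}(d) applies. The last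 statement holds because $\exp q_P$ is a quotient map.

(b) Let $g\in C(K)\cap P$. Then $u(g)\in P$, and as in Example~\ref{ex:coord} it depends on a countable set of coordinates $B\subset A\cap P$. Hence $u(g)(w)=u(g)(j(y))=g(y)$.

Let $\lambda$ be the push-forward of $\mu_w$ under $\exp q_P$. For $\varphi=\varphi'\circ q_P\in C(X)\cap P$ we have $\varphi^\vee=\varphi'^\vee\circ\exp q_P$, and the functions $\varphi'^\vee$ separate the points of $\exp X_P$ by Lemma~\ref{lem:quot}(d). If $G$ is a rational polynomial in these functions, then $g=G\circ\exp q_P$ lies in $C(K)\cap P$, so $\int G\,d\lambda=u(g)(w)=g(y)=G(q_P(y))$. Such $G$ are dense in $C(\exp X_P)$, so $\lambda=\delta_{q_P(y)}$. Evaluating $\lambda$ on $\exp X_P$ and on $\{q_P(y)\}$ gives the two equalities.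
\end{proof}

The proof of Theorem~\ref{thm:main} uses $\kappa$-metrizability only through the following property of $X$ (for the fixed $\theta$ and $\mathfrak p$).
\begin{enumerate}
\item[(O)] \emph{The map $q_P:X\to X_P$ is open for every countable model $P$.}
\end{enumerate}

\begin{lemma}\label{lem:kappaO}
If $X$ is $\kappa$-metrizable and $\mathfrak p$ lists a system as in {\rm(S)}, then {\rm(O)} holds.
\end{lemma}

\begin{proof}
The limit projections $p_\alpha$ are surjective. They are open: since $\Lambda$ is directed, the sets $p_\beta^{-1}(V)$ with $\beta\ge\alpha$ form a base of $X$, and $p_\alpha(p_\beta^{-1}(V))=p^\beta_\alpha(V)$. Let $P$ be a countable model. The set $\Lambda\cap P$ is countable, and it is nonempty and directed by (M1). So it has a cofinal increasing sequence $(\alpha_n)$; let $\alpha=\sup\alpha_n$. We show that $q_P$ and $p_\alpha$ have the same fibers. Both are quotient maps, so $q_P$ is then the composition of $p_\alpha$ with a homeomorphism, hence open.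

Let $p_\alpha(x)\ne p_\alpha(x')$. As $X_\alpha=\varprojlim X_{\alpha_n}$, there is $n$ with $p_{\alpha_n}(x)\ne p_{\alpha_n}(x')$. Since $X_{\alpha_n}\in P$ is metrizable, $C(X_{\alpha_n})$ has a countable dense subset that is an element of $P$ by (M1) and a subset of $P$ by (M2). Some member $g$ of it separates the two points, and $g\circ p_{\alpha_n}\in C(X)\cap P$. So $x\not\sim_Px'$.

Let $p_\alpha(x)=p_\alpha(x')$, $\varphi\in C(X)\cap P$ and $n\ge1$. The functions $g\circ p_\beta$ with $\beta\in\Lambda$, $g\in C(X_\beta)$ form a subalgebra of $C(X)$ (by directedness) that contains the constants and separates points. So $\|\varphi-g\circ p_\beta\|<1/n$ for some $\beta$ and $g$, and by (M1) we may take $\beta\in P$. Then $\beta\le\alpha_m\le\alpha$ for some $m$, so $p_\beta(x)=p_\beta(x')$ and $|\varphi(x)-\varphi(x')|<2/n$. Hence $x\sim_Px'$.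
\end{proof}

\section{Consequences of openness}\label{sec:open}

In this section (O) is assumed. In a cube $\mathbb I^\Gamma$, two points that agree on $\Gamma\cap M\cap N$ can be glued to a point that agrees with the first on $\Gamma\cap M$ and with the second on $\Gamma\cap N$. Our goal is a substitute for this, Lemma~\ref{lem:amalg}, in which $M$ has size $\omega_1$. It needs openness of $q_M$, and the passage from countable models to models of size $\omega_1$ goes through the countable chain condition. A space is \emph{ccc} if every family of pairwise disjoint nonempty open sets is countable.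

\begin{lemma}\label{lem:ccc}
$X$ is ccc.
\end{lemma}

\begin{proof}
Otherwise, by Zorn's lemma, there is an uncountable maximal disjoint family $\mathcal U$ of nonempty open sets. Let $P$ be a countable model with $\mathcal U\in P$, and let $V\in\mathcal U\setminus P$. By (O) the set $q_P(V)$ is open, so by Lemma~\ref{lem:quot}(a) there is $\chi\in C(X)\cap P$ with $\emptyset\ne\{\chi>0\}\subset q_P^{-1}(q_P(V))$. By maximality some $U\in\mathcal U$ meets $\{\chi>0\}$, and then some $\xi\in C(X)$ satisfies $\emptyset\ne\{\xi>0\}\subset U\cap\{\chi>0\}$; by (M1) we take $U,\xi\in P$. Let $\xi(x)>0$. Then $\chi(x)>0$, so $x\sim_Pv$ for some $v\in V$. As $\xi(v)=\xi(x)>0$, we get $v\in U\cap V$ and $U=V$. But $U\in P$ and $V\notin P$.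
\end{proof}

Openness of $q_P$ can be tested on functions. For a model $P$ and $\varphi\in C(X)$ let $\varphi_P(x)=\max\{\varphi(x'):x'\sim_Px\}$.

\begin{lemma}\label{lem:max}
The map $q_P$ is open if and only if $\varphi_P$ is continuous for every $\varphi\in C(X)$.
\end{lemma}

\begin{proof}
The set $\{\varphi_P\ge r\}=q_P^{-1}(q_P(\{\varphi\ge r\}))$ is always closed, and $\{\varphi_P>r\}=q_P^{-1}(q_P(\{\varphi>r\}))$ is open if $q_P$ is open. Conversely, let all $\varphi_P$ be continuous, let $V\subset X$ be open and $x\in V$. Take $\varphi:X\to[0,1]$ with $\varphi(x)=1$ and $\varphi=0$ off $V$. The set $\{\varphi_P>0\}$ is open, $P$-saturated and contains $x$. Its image is open, as $q_P$ is a quotient map, and is contained in $q_P(V)$.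
\end{proof}

\begin{lemma}\label{lem:omega1}
The map $q_M$ is open for every model $M$ with $|M|\le\omega_1$.
\end{lemma}

\begin{proof}
Let $M=\{m_\xi:\xi<\omega_1\}$. By (M5) choose recursively countable models $P_\xi\prec M$ containing $m_\xi$ and $\bigcup_{\eta<\xi}P_\eta$. They form an increasing chain with union $M$. Let $\varphi\in C(X)$. The functions $\varphi_{P_\xi}$ are continuous by (O) and Lemma~\ref{lem:max}, and they decrease with $\xi$ because the classes shrink.

The sequence $(\varphi_{P_\xi})$ is eventually constant. Otherwise it has a subsequence $(f_\nu)_{\nu<\omega_1}$ with $f_{\nu+1}\ne f_\nu$ for all $\nu$. For each $\nu$ there is a rational $r$ with $\{f_{\nu+1}<r<f_\nu\}\ne\emptyset$, and one $r$ serves uncountably many $\nu$. For this $r$ the open sets $\{f_{\nu+1}<r<f_\nu\}$ are pairwise disjoint: if $\nu<\nu'$, then $f_{\nu'}\le f_{\nu+1}$, so $f_{\nu+1}(x)<r<f_{\nu'}(x)$ is impossible. This contradicts Lemma~\ref{lem:ccc}.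

So $f=\inf_\xi\varphi_{P_\xi}$ is continuous, and $\varphi_M\le f$. For $x\in X$ the nonempty closed sets $[x]_{P_\xi}\cap\{\varphi\ge f(x)\}$ decrease, so they have a common point, which lies in $\bigcap_\xi[x]_{P_\xi}=[x]_M$. Hence $\varphi_M=f$, and Lemma~\ref{lem:max} applies.
\end{proof}

\begin{lemma}[Amalgamation]\label{lem:amalg}
Let $M$ be a model with $|M|\le\omega_1$, let $N$ be a countable model with $M\in N$, and let $D=N\cap M$. If $x_1\sim_Dx_2$, there is $x\in X$ with $x\sim_Mx_1$ and $x\sim_Nx_2$.
\end{lemma}

\begin{proof}
The hypothesis $M\in N$ means that $N$ can carry out the operation $\varphi\mapsto\varphi_M$. Let $\varphi\in C(X)\cap N$. Then $\varphi_M$ is continuous by Lemmas~\ref{lem:max} and \ref{lem:omega1}, and $\varphi_M\in N$, being definable from $\varphi$, $M$ and $X$. By Lemma~\ref{lem:quot}(c), for each $n$ there is $\chi\in C(X)\cap M$ with $\|\chi-\varphi_M\|<1/n$, and by (M1) for $N$ there is such a $\chi$ in $N$, hence in $D$. So $\varphi_M$ is constant on $\sim_D$-classes.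

Suppose $[x_1]_M\cap[x_2]_N=\emptyset$, that is, $q_N(x_2)\notin q_N([x_1]_M)$. Lemma~\ref{lem:quot}(b) gives $\varphi\in C(X)\cap N$ with $\varphi(x_2)>0$ and $\varphi\le0$ on $[x_1]_M$. Then $\varphi_M(x_1)\le0<\varphi_M(x_2)$, although $x_1\sim_Dx_2$.
\end{proof}

\section{Cubes in spaces of large weight and the proof of Theorem~\ref{thm:main}}\label{sec:cubes}

In this section we assume (O) and $w(X)>\omega_1$, and we fix $k\ge2$. We construct a $k$-configuration whose maps are of the form $q_N$ with countable models $N$.

\subsection*{The open set $U$}
A cube contains two vertices that differ only in the second coordinate, so it requires $q_1$ to be non-injective. If $X$ has a metrizable open part, as $\mathbb I\sqcup\mathbb I^{\omega_2}$ does, countably many functions separate the points of that part, and it is useless for us. We therefore pass to an open set where the weight is large everywhere.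

\begin{lemma}\label{lem:U}
There is $\psi\in C(X)$ such that $U=\{\psi>0\}$ is nonempty and every nonempty open $V\subset U$ has $w(V)>\omega_1$.
\end{lemma}

\begin{proof}
Suppose not. Every nonempty open set contains a nonempty set of the form $\{\psi>0\}$, hence a nonempty open set of weight at most $\omega_1$. A maximal disjoint family of nonempty open sets of weight at most $\omega_1$ is countable by Lemma~\ref{lem:ccc}, so its union $R$ is a dense open set with a base $\mathcal B$ of size at most $\omega_1$. For each pair $B,B'\in\mathcal B$ with $\overline B\subset B'$ (closure in $X$) choose a function in $C(X)$ equal to $1$ on $\overline B$ and to $0$ off $B'$, and let $M$ be a model of size at most $\omega_1$ containing all these functions. Then $[r]_M=\{r\}$ for $r\in R$: given $x\ne r$, pick $B'\in\mathcal B$ with $r\in B'$, $x\notin B'$, and then $B\in\mathcal B$ with $r\in B\subset\overline B\subset B'$; the chosen function separates $r$ and $x$.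

Openness extends injectivity from $R$ to $X$. Let $x\ne x'$ with $x\sim_Mx'$, and take disjoint open sets $G\ni x$, $G'\ni x'$. By Lemma~\ref{lem:omega1} the set $q_M(G)\cap q_M(G')$ is open and nonempty, so its preimage contains some $r\in R$. The class $[r]_M=\{r\}$ meets both $G$ and $G'$, which is absurd. Hence $q_M$ is a homeomorphism and $w(X)=w(X_M)\le\omega_1$ by Lemma~\ref{lem:quot}(a), a contradiction.
\end{proof}

Fix $\psi$ and $U$ as in Lemma~\ref{lem:U} and a countable model $N_0$ with $\psi\in N_0$. By Lemma~\ref{lem:quot}(a), $U_0=q_{N_0}(U)$ is open and $U=q_{N_0}^{-1}(U_0)$.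

\begin{lemma}\label{lem:A}
For every nonempty open $W\subset U$ the set $q_{N_0}(W)$ is infinite.
\end{lemma}

\begin{proof}
The set is open by (O). If it is finite, each of its points $z$ is isolated in $X_{N_0}$, and Lemma~\ref{lem:quot}(a) gives $\chi\in C(X)\cap N_0$ with $q_{N_0}^{-1}(z)=\{\chi>0\}$. The open set $\{\chi>0\}\cap U$ meets $W$, so it has weight greater than $\omega_1$ and contains two distinct points. Thus some $\varphi\in C(X)$ is not constant on $\{\chi>0\}$, and by (M1) some $\varphi\in C(X)\cap N_0$ has this property. But $\{\chi>0\}$ is a single $\sim_{N_0}$-class.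
\end{proof}

\subsection*{Independent models}
Consider $X=\mathbb I^\Gamma$ and countable models $N_1,\dots,N_k$, so that $q_{N_i}$ is the projection onto $\mathbb I^{\Gamma\cap N_i}$ (Example~\ref{ex:coord}). If each $N_i$ has a \emph{private coordinate} $\gamma_i\in\Gamma\cap N_i\setminus\bigcup_{h\ne i}N_h$, then condition (B) holds as in the basic example: change the coordinate $\gamma_i$ of a point $e\in W$ slightly when $s_i=1$. For $\Gamma=\omega_1$ this is impossible. By (M2) each $N_i\cap\omega_1$ is an initial segment of $\omega_1$; if $N_1\cap\omega_1\subset N_2\cap\omega_1$, then $q_{N_1}$ factors through $q_{N_2}$, and no cube exists, since two vertices differing only in the first coordinate have the same $q_{N_2}$-image and different $q_{N_1}$-images. For $\Gamma=\omega_2$ there is room: a countable model $N_i$ that has a model $M_i$ of size $\omega_1$ as an element contains the coordinate $\gamma_i=\min(\omega_2\setminus M_i)$. The next lemma arranges the models so that these coordinates are private.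

\begin{lemma}\label{lem:models}
There are models $M_1\subset\dots\subset M_k$ of size $\omega_1$ and countable models $N_1,\dots,N_k$, all containing $N_0$ as a subset, such that, with $D_i=N_i\cap M_i$,
\begin{enumerate}
\item[(i)] $M_i\in N_i$ for all $i$;
\item[(ii)] $N_i\subset M_h$ whenever $i<h$;
\item[(iii)] $D_i\subset M_h$ whenever $h\le i$.
\end{enumerate}
\end{lemma}

\begin{proof}
Condition (ii) suggests building upward, but (iii) asks that the smallest model $M_1$ contain the traces $D_i$ of all later models. So we build downward, starting from a model $M_k$ that is a long union of long unions.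

Let $\mathcal M_1$ be the set of models of size $\omega_1$ that contain $N_0$ as a subset. Let $\mathcal M_{r+1}$ be the set of unions of increasing chains $(M^\xi)_{\xi<\omega_1}$ with $M^\xi\in\mathcal M_r$ and $M^\xi\in M^{\xi+1}$. By (M3) and induction, $\mathcal M_r\subset\mathcal M_1$. Every set $Y\subset H(\theta)$ of size at most $\omega_1$ is contained in a member of $\mathcal M_r$. For $r=1$ apply (M5) to $Y\cup N_0\cup\omega_1$. For $r+1$ choose recursively $M^\xi\in\mathcal M_r$ containing $Y\cup\bigcup_{\eta<\xi}(M^\eta\cup\{M^\eta\})$, a subset of $H(\theta)$ of size at most $\omega_1$ by (M4), and take the union.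

Let $M_k\in\mathcal M_k$, and let $N_k$ be a countable model containing $N_0\cup\{M_k\}$. Suppose that $M_{i+1}\in\mathcal M_{i+1}$ has been chosen, $i\ge1$, with $D_{i+1},\dots,D_k\subset M_{i+1}$. Write $M_{i+1}=\bigcup_\xi M^\xi$ as in the definition. The countable set $D_{i+1}\cup\dots\cup D_k$ is contained in some $M^\xi$; put $M_i=M^\xi\in\mathcal M_i$. Then $M_i\subset M_{i+1}$ and $M_i\in M^{\xi+1}\subset M_{i+1}$, so by (M5) there is a countable model $N_i\prec M_{i+1}$ with $N_0\cup\{M_i\}\subset N_i$. Now $D_i,\dots,D_k\subset M_i$, and the recursion continues. Condition (ii) holds because $N_i\subset M_{i+1}\subset M_h$.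
\end{proof}

For $X=\mathbb I^{\omega_2}$ the coordinate $\gamma_i\in N_i\setminus M_i$ is indeed private. If $h<i$, then $N_h\subset M_i$ by (ii). If $h>i$, then $\gamma_i\in M_h$ by (ii), and $\gamma_i\in N_h$ would give $\gamma_i\in D_h\subset M_i$ by (iii). For this space condition (B) is thereby proved. For general $X$ two things replace the private coordinate: pairs of points that $M_i$ identifies and $N_i$ separates, and amalgamation, which combines the choices made for different $i$.

\subsection*{Cubes}
Since $w(V)>\omega_1$ for open $V\subset U$, a model $M$ of size $\omega_1$ identifies pairs of points in every part of $U$. The difficulty is that these pairs must be separated by a \emph{countable} model $N$. The countable chain condition reduces the separating functions to countably many, and $N$ contains them because $M\in N$.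

\begin{lemma}[Splitting]\label{lem:split}
Let $M$ be a model with $|M|\le\omega_1$, let $N$ be a countable model with $M\in N$, and let $\beta\in C(X)\cap N$. Every nonempty open $W'\subset\{\beta>0\}\cap U$ contains a nonempty open set $W''$ such that for each $x\in W''$ there are $c(0),c(1)\in\{\beta>0\}$ with $c(0)\sim_Mx\sim_Mc(1)$ and $c(0)\not\sim_Nc(1)$.
\end{lemma}

\begin{proof}
Let $\mathcal G$ be the set of all $\chi\in C(X)\cap M$ for which there are $\varphi_0,\varphi_1\in C(X)$ such that $\{\varphi_0>0\}$ and $\{\varphi_1>0\}$ are disjoint subsets of $\{\beta>0\}$ and every point of $\{\chi>0\}$ is $\sim_M$-equivalent to a point of $\{\varphi_0>0\}$ and to a point of $\{\varphi_1>0\}$. Put $H=\bigcup_{\chi\in\mathcal G}\{\chi>0\}$. Both $\mathcal G$ and $H$ are definable from $M$, $\beta$ and $X$, so they belong to $N$.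

\emph{$H$ meets $W'$.} The map $q_M|_{W'}$ is continuous and, by Lemma~\ref{lem:omega1}, open. If it were injective, it would embed $W'$ in $X_M$ and give $w(W')\le\omega_1$, contrary to the choice of $U$. So there are $x_0\ne x_1$ in $W'$ with $x_0\sim_Mx_1$. Choose $\varphi_0,\varphi_1\in C(X)$ with $\varphi_a(x_a)>0$ and with $\{\varphi_0>0\},\{\varphi_1>0\}$ disjoint subsets of $W'$. The set $q_M(\{\varphi_0>0\})\cap q_M(\{\varphi_1>0\})$ is an open neighborhood of $q_M(x_0)$, so by Lemma~\ref{lem:quot}(a) it contains $q_M(\{\chi>0\})$ for some $\chi\in C(X)\cap M$ with $\chi(x_0)>0$. Then $\chi\in\mathcal G$ and $x_0\in W'\cap H$.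

\emph{Countably many witnesses suffice.} Take a maximal disjoint family of nonempty open sets each of which is contained in some $\{\chi>0\}$, $\chi\in\mathcal G$. It is countable by Lemma~\ref{lem:ccc}, and its union is dense in $H$ by maximality. So there is a countable $\mathcal G_0\subset\mathcal G$ with $\bigcup_{\chi\in\mathcal G_0}\{\chi>0\}$ dense in $H$. By (M1) we take $\mathcal G_0\in N$, and then $\mathcal G_0\subset N$ by (M2).

Since $W'\cap H$ is nonempty and open, $W''=W'\cap\{\chi>0\}\ne\emptyset$ for some $\chi\in\mathcal G\cap N$. By (M1) the corresponding $\varphi_0,\varphi_1$ can be taken in $N$. For $x\in W''$ choose $c(a)\sim_Mx$ with $\varphi_a(c(a))>0$. Then $c(a)\in\{\beta>0\}$, and $\varphi_0(c(0))>0\ge\varphi_0(c(1))$ with $\varphi_0\in N$.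
\end{proof}

Fix models as in Lemma~\ref{lem:models}. Write $X_i=X_{N_i}$, $q_i=q_{N_i}$ for $0\le i\le k$, and $r_i=q^{N_i}_{N_0}$ for $1\le i\le k$.

\begin{lemma}\label{lem:conf}
The maps $q_i$, $r_i$ and the set $U_0$ form a $k$-configuration.
\end{lemma}

\begin{proof}
Condition (A) is Lemma~\ref{lem:A}. For (B), let $G_i\subset X_i$ be open and $e\in W=\bigcap_iq_i^{-1}(G_i)\subset U$. By Lemma~\ref{lem:quot}(a) there are $\beta_i\in C(X)\cap N_i$ with $e\in\{\beta_i>0\}\subset q_i^{-1}(G_i)$. Put $W_0=\bigcap_i\{\beta_i>0\}\subset W$. Applying Lemma~\ref{lem:split} to $M_i,N_i,\beta_i$ and $W'=W_{i-1}$ for $i=1,\dots,k$ gives nonempty open sets $W_0\supset W_1\supset\dots\supset W_k$. Fix $t\in W_k$. For each $i$ there are $c_i(0),c_i(1)\in\{\beta_i>0\}$, both $\sim_{M_i}$-equivalent to $t$, such that the points $b_i(a)=q_i(c_i(a))$, $a=0,1$, are distinct.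

Let $s\in\{0,1\}^k$. We construct $x^0=t,x^1,\dots,x^k$ with
\[
x^i\sim_{M_i}x^{i-1},\qquad x^i\sim_{N_i}c_i(s_i).
\]
By Lemma~\ref{lem:amalg} the point $x^i$ exists if $x^{i-1}\sim_{D_i}c_i(s_i)$. This is where (iii) enters: the earlier steps are invisible to $D_i$. For $h<i$ we have $D_i\subset M_h$, so $x^h\sim_{D_i}x^{h-1}$; hence $x^{i-1}\sim_{D_i}t$, and $t\sim_{D_i}c_i(s_i)$ because $D_i\subset M_i$.

Put $t_s=x^k$. By (ii) the later steps are invisible to $N_i$: for $h>i$ we have $N_i\subset M_h$, so $x^h\sim_{N_i}x^{h-1}$. Hence $t_s\sim_{N_i}x^i\sim_{N_i}c_i(s_i)$, that is, $q_i(t_s)=b_i(s_i)$. As $\beta_i\in N_i$, also $\beta_i(t_s)=\beta_i(c_i(s_i))>0$ for all $i$, so $t_s\in W_0\subset W$.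
\end{proof}

\subsection*{From the operator to a lifting}

\begin{proposition}\label{prop:bound}
Let $X$ be a compactum, $j:\exp X\to\mathbb I^A$ an embedding and $u$ a bounded linear extension operator for $j$, all listed in $\mathfrak p$, and assume {\rm(O)}. If $w(X)>\omega_1$, then $\|u\|\ge2k-1$ for every $k\ge2$. Consequently $w(X)\le\omega_1$.
\end{proposition}

\begin{proof}
Let $w(X)>\omega_1$ and $k\ge2$, and take the configuration of Lemma~\ref{lem:conf} with $\Pi$, $L$, $E_i(l)$ as in Section~\ref{sec:lift}. For $l=\Pi(y)\in L$ let $w(l)\in\mathbb I^A$ be the point equal to $j(y)$ on $A\cap\bigcup_{i=1}^kN_i$ and to $0$ on the other coordinates. By Lemma~\ref{lem:local}(a), for $a\in A\cap N_i$ the coordinate $j(y)_a$ is a continuous function of $l_i=q_i(y)$; so $w(l)$ is well defined and continuous in $l$. Put $\sigma(l)=\mu_{w(l)}$. This map is weak$^*$ continuous and $\|\sigma(l)\|\le\|u\|$. Since $w(l)$ agrees with $j(y)$ on $A\cap N_i$, Lemma~\ref{lem:local}(b) for $P=N_i$ gives \eqref{eq:lift}. So $\sigma$ is a lifting, and $\|u\|\ge2k-1$ by Proposition~\ref{prop:lift}. As $\|u\|<\infty$, this cannot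 hold for all $k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $u$ is unbounded, then $\|u\|=\infty\ge2k-1$. If $u$ is bounded, let $\mathfrak p$ list $X,A,j,u$ and a system as in (S). Then (O) holds by Lemma~\ref{lem:kappaO}, and Proposition~\ref{prop:bound} gives $\|u\|\ge2k-1$ for all $k\ge2$. So this case does not occur.
\end{proof}

The hypothesis $w(X)>\omega_1$ was used only to find $U$, and the property of $U$ only in Lemmas~\ref{lem:A} and \ref{lem:split}. Theorem~\ref{thm:char} shows that the conclusion fails for every $\kappa$-metrizable $X$ of weight at most $\omega_1$.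

\section{Proof of Theorem~\ref{thm:char}}\label{sec:char}

The implication (a)$\Rightarrow$(b) holds because every compactum embeds in a Tychonoff cube and a regular operator has norm $1$.

\subsection*{Norm less than $3$ forces openness}
This is the only place where the bound $3$ itself is used. If $q_P$ is not open at $x$, there are points $w_n\to j(\{x\})$ of the cube that the model $P$ cannot distinguish from singletons far from $x$. The measure $\mu_{w_n}$ then has mass almost $1$ near $\{x\}$, by continuity, and mass $1$ away from it, by locality.

\begin{proposition}\label{prop:open}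
Let $X$ be a compactum, $j:K=\exp X\to\mathbb I^A$ an embedding and $u$ a linear extension operator for $j$ with $\|u\|<3$, all listed in $\mathfrak p$. Then {\rm(O)} holds.
\end{proposition}

\begin{proof}
Suppose that $P$ is a countable model, $V\subset X$ is open, $x\in V$, and $q_P(V)$ is not a neighborhood of $q_P(x)$. As $X_P$ is metrizable, there are $x_n\in X$ with $q_P(x_n)\to q_P(x)$ and $q_P(x_n)\notin q_P(V)$. Let $w_n\in\mathbb I^A$ equal $j(\{x_n\})$ on $A\cap P$ and $j(\{x\})$ on $A\setminus P$. By (V2), $q_P(\{x_n\})\to q_P(\{x\})$ in $\exp X_P$, so $w_n\to j(\{x\})$ by Lemma~\ref{lem:local}(a).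

Choose a closed neighborhood $E\subset V$ of $x$ and a continuous $\varphi:X\to[0,1]$ with $\varphi(x)=1$ and $\varphi=0$ off $E$. Put $g=\varphi^\vee$. Then $u(g)(w_n)\to u(g)(j(\{x\}))=g(\{x\})=1$.

Since $q_P(x_n)\notin q_P(E)$, Lemma~\ref{lem:quot}(b) gives $\chi_n\in C(X)\cap P$ with $\chi_n(x_n)>0$ and $\chi_n\le0$ on $E$. Take an integer $d_n\ge1/\chi_n(x_n)$ and put
\[
g_n(T)=\min\{1,\max\{0,\,d_n\min\nolimits_T\chi_n\}\}\qquad(T\in K).
\]
This function is continuous, since $\min_T\chi_n=-(-\chi_n)^\vee(T)$; it belongs to $P$ by (M1); and $g_n(\{x_n\})=1$. If $g_n(T)>0$, then $\chi_n>0$ on $T$, so $T\cap E=\emptyset$ and $g(T)=0$. Hence $0\le g_n+g\le1$. By Lemma~\ref{lem:local}(b) with $y=\{x_n\}$ we have $u(g_n)(w_n)=1$ and $\mu_{w_n}(K)=1$. Now \eqref{eq:norm} with $h=g_n+g$ gives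
\[
\|u\|\ge\|\mu_{w_n}\|\ge2\big(1+u(g)(w_n)\big)-1\longrightarrow3,
\]
a contradiction.
\end{proof}

\begin{proof}[Proof of {\rm(b)}$\Rightarrow${\rm(c)}]
Let $\mathfrak p$ list $X,A,j,u$, where $\|u\|<3$. By Proposition~\ref{prop:open}, (O) holds, and Proposition~\ref{prop:bound} gives $w(X)\le\omega_1$.

Consider the system $\{X_P,q^Q_P\}$ indexed by the countable models, ordered by inclusion. The index set is directed by (M5), and by (M3) the union $P$ of an increasing sequence $(P_n)$ is its supremum. The maps $q^P_{P_n}$ jointly separate the points of $X_P$, because every $\varphi\in C(X)\cap P$ lies in some $P_n$; so $X_P=\varprojlim X_{P_n}$ by (L). The maps $q_P$ jointly separate the points of $X$, because every $\varphi\in C(X)$ lies in a countable model; so $X=\varprojlim X_P$ by (L). The spaces $X_P$ are metrizable. The bonding maps are surjective, and they are open by (O), since $q^Q_P(G)=q_P(q_Q^{-1}(G))$ for $G\subset X_Q$. By (S), $X$ is $\kappa$-metrizable.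
\end{proof}

\subsection*{Weight at most $\omega_1$}
If $w(X)\le\omega_1$, a single chain of countable models of length $\omega_1$ exhausts $X$, and every term of the resulting well-ordered system is metrizable. It remains to see that the hypotheses of (H) survive the passage to hyperspaces.

\begin{lemma}\label{lem:exp}
\begin{enumerate}
\item[(a)] If $f:Y\to Z$ is an open continuous surjection of compacta, then so is $\exp f$.
\item[(b)] If $Y=\varprojlim Y_\alpha$ for an inverse system with surjective bonding maps $p^\beta_\alpha$, then $\exp Y=\varprojlim\exp Y_\alpha$ for the system with bonding maps $\exp p^\beta_\alpha$.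
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We show that $\exp f$ maps $\langle V_1,\dots,V_n\rangle$ onto the open set $\langle f(V_1),\dots,f(V_n)\rangle$. The image of a member of the first set lies in the second by definition. Let $G$ be a member of the second set and $V=\bigcup_sV_s$. For $z\in G$ pick $x\in f^{-1}(z)\cap V$ and a closed neighborhood $C\subset V$ of $x$; then $f(C)$ is a neighborhood of $z$. Finitely many such sets $f(C_1),\dots,f(C_r)$ cover $G$. Since $G$ meets $f(V_s)$, there is $v_s\in V_s\cap f^{-1}(G)$. The closed set $F=\bigcup_{i\le r}(C_i\cap f^{-1}(G))\cup\{v_1,\dots,v_n\}$ lies in $\langle V_1,\dots,V_n\rangle$, and $f(F)=G$ because $f(C_i\cap f^{-1}(G))=f(C_i)\cap G$.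

(b) The maps $\exp p_\alpha$ are compatible continuous surjections by (V3). They jointly separate points: if $x\in F\setminus F'$, some basic neighborhood $p_\alpha^{-1}(V)$ of $x$ misses $F'$, so $p_\alpha(x)\in p_\alpha(F)\setminus p_\alpha(F')$. Apply (L).
\end{proof}

\begin{proof}[Proof of {\rm(c)}$\Rightarrow${\rm(a)}]
Let $\mathfrak p$ list $X$ and a system as in (S); then (O) holds by Lemma~\ref{lem:kappaO}, whose proof does not involve $j$ or $u$. Take a base of $X$ of size at most $\omega_1$, and for each pair of its members with disjoint closures a continuous function equal to $0$ on one and to $1$ on the other. Together with a constant function, these form a family $\{\varphi_\xi:\xi<\omega_1\}$ (repetitions allowed) that separates the points of $X$. By (M3) and (M5) there is an increasing chain $(Q_\xi)_{\xi<\omega_1}$ of countable models with $\varphi_\xi\in Q_{\xi+1}$ and $Q_\lambda=\bigcup_{\xi<\lambda}Q_\xi$ for limit $\lambda$. As in the previous proof, (L) shows that $(X_{Q_\xi})$ is a continuous system with limit $X$, and (O) shows that its bonding maps are open surjections. By Lemma~\ref{lem:exp},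 $(\exp X_{Q_\xi})$ is a continuous system of metrizable compacta with open surjective bonding maps and limit $\exp X$.

Let $Y_0$ be a point and $Y_{1+\xi}=\exp X_{Q_\xi}$. This is again a continuous system with open surjective bonding maps and limit $\exp X$. Each bonding map $p:Y_{\xi+1}\to Y_\xi$ has metrizable kernel: the metrizable compactum $Y_{\xi+1}$ has an embedding $h$ into $\mathbb I^\omega$, and $(p,h)$ embeds it in $Y_\xi\times\mathbb I^\omega$ over $Y_\xi$. By (H), $\exp X$ is a Dugundji space.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Hay} Haydon, Studia Math. 52 (1974).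

\bibitem{LEO} \emph{Linear extension operators of bounded norms}, \texttt{https://faculty.nipissingu.ca/veskov/files/2024/05/100.pdf.pdf}

\bibitem{Shc} Shchepin, \emph{Functors and uncountable powers of compacta}, Russian Math. Surveys 36:3 (1981).

\end{thebibliography}
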